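# Symmetric tensor powers of a subspace of $c_0$: injectivity in every degree without the approximation property

## 1. Does injectivity in every degree give the approximation property?

Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ and let $E$ be a Banach space over $\mathbb K$. Each symmetric tensor power of $E$ carries a largest and a smallest natural norm, and there is a natural map from the completion for the first to the completion for the second. If $E$ has the approximation property, this map is injective in every degree. The answer one would first guess to the converse question is "yes": a space whose natural maps are injective in *all* degrees ought to have the approximation property. We make this precise, test it on simple cases, and then see that it is false.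

**Definition 1.** $\otimes^{n,s}E$ is the linear span in $\otimes^nE$ of the elements $\otimes^nx=x\otimes\cdots\otimes x$. On it we use
$$\pi_{n,s}(z)=\inf\Big\{\sum_{j}|\lambda_j|\,\|x_j\|^n:\ z=\sum_{j}\lambda_j\otimes^nx_j\Big\},\qquad \varepsilon_{n,s}(z)=\sup_{x'\in E',\ \|x'\|\le1}\Big|\sum_j\lambda_j\,x'(x_j)^n\Big| ,$$
all sums being finite. The sum in the second formula is the value at $z$ of the linear functional $x'\otimes\cdots\otimes x'$, so it does not depend on the representation of $z$. The completions are $\tilde\otimes^{n,s}_\pi E$ and $\tilde\otimes^{n,s}_\varepsilon E$. Since $\varepsilon_{n,s}\le\pi_{n,s}$, the identity extends to the *natural map* $\tilde\otimes^{n,s}_\pi E\to\tilde\otimes^{n,s}_\varepsilon E$.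

For example, let $E=\ell_2^N$ and $z=\sum_{i\le N}\otimes^2e_i$. Then $\varepsilon_{2,s}(z)=\sup_{|a|\le1}|\sum a_i^2|=1$. On the other hand $\pi_{2,s}(z)=N$. Indeed "$\le$" is clear, and if $z=\sum_j\lambda_j\otimes^2x_j$, applying $P(x)=\sum_ix_i^2$ gives $N=|\sum_j\lambda_jP(x_j)|\le\sum_j|\lambda_j|\,\|x_j\|^2$. So the two norms can be far apart.

**Definition 2.** $E$ has the *approximation property* (a.p.) if for every compact $K\subset E$ and $\delta>0$ there is a finite rank operator $B\in L(E)$ with $\sup_{x\in K}\|Bx-x\|\le\delta$.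

For instance $\ell_2$ has it: the projections onto the first $m$ coordinates have norm at most $1$ and converge to the identity pointwise, hence uniformly on compact sets.

**Degree 1.** Here $\otimes^{1,s}E=E$, and both norms are the norm of $E$ (triangle inequality for $\pi$, Hahn–Banach for $\varepsilon$). The natural map is the identity, for every $E$. So degree 1 carries no information.

**Finite dimension.** The natural map is the identity of a finite-dimensional space, and $E$ has the a.p., so this case agrees with the guess.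

**Degree 2.** The problem comes from the text printed as "Natural Norms On Symmetric Tensor Products Of" (http://www.mathematik.uni-oldenburg.de/preprints/get/source/symm-r.pdf). The following facts are known.

1. If $E$ has the a.p., the natural map is injective for all $n$.
2. For $n=2$ the converse fails. Pisier constructed a space without the a.p. whose full projective and injective tensor squares coincide topologically, and consequently its natural map is injective for $n=2$.
3. There are spaces without the a.p. for which the natural map is non-injective for every $n\ge2$.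

The problem says that it is not known whether injectivity for some $n\ge3$, or for all $n$, implies the a.p., and asks to settle two questions. (a) Does injectivity for one single $n\ge3$ imply the a.p.? (b) Does injectivity for all $n$ imply it? We shall see in Remark 5 that injectivity in degree $n+1$ implies injectivity in degree $n$. So the conditions become stronger with $n$, and it is reasonable to hope that together they force the a.p.

## 2. Polynomials as functionals, and a criterion for injectivity

A continuous $n$-homogeneous polynomial on $E$ is a function $P(x)=T(x,\dots,x)$ with $T$ a continuous symmetric $n$-linear form, and $\|P\|=\sup_{\|x\|\le1}|P(x)|$. It is of *finite type* if it is a finite sum $\sum_lc_l\varphi_l^n$ with $\varphi_l\in E'$, $c_l\in\mathbb K$. An $n$-linear form is of *finite type* if it is a finite sum of products of functionals. For instance, on $\ell_2$ the polynomial $x_1x_2=\frac14\big((x_1+x_2)^2-(x_1-x_2)^2\big)$ is of finite type.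

Let $\operatorname{sym}$ denote the average over all permutations of the tensor factors. The polarization formula is
$$\operatorname{sym}(x_1\otimes\cdots\otimes x_n)=\frac1{2^nn!}\sum_{\theta_i=\pm1}\theta_1\cdots\theta_n\,\otimes^n\Big(\sum_i\theta_ix_i\Big). \tag{1}$$
(Expand the right side: the sum over the signs of $\theta_1\cdots\theta_n\theta_{i_1}\cdots\theta_{i_n}$ is $2^n$ if $(i_1,\dots,i_n)$ is a permutation and $0$ otherwise.) Applied to normalized vectors it gives
$$\pi_{n,s}\big(\operatorname{sym}(x_1\otimes\cdots\otimes x_n)\big)\le\frac{n^n}{n!}\|x_1\|\cdots\|x_n\|. \tag{2}$$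
The same identity, for functionals, reads $\varphi_1\cdots\varphi_n=\frac1{2^nn!}\sum_{\theta}\theta_1\cdots\theta_n(\sum_i\theta_i\varphi_i)^n$. So every finite sum of products of $n$ functionals is a finite type polynomial. Likewise $T$ is determined by $P$, and $\|T\|\le\frac{n^n}{n!}\|P\|$.

**Lemma 3.** (i) The formula $\ell(\otimes^nx)=P(x)$ is a bijection between the continuous functionals $\ell$ on $\tilde\otimes_\pi^{n,s}E$ and the continuous $n$-homogeneous polynomials $P$, and $\|\ell\|=\|P\|$. We write $\langle P,z\rangle=\ell(z)$. (ii) If $P$ is of finite type and $z$ is in the kernel of the natural map, then $\langle P,z\rangle=0$. (iii) If $E_0\subset E$ is dense, the elements $\otimes^nx$, $x\in E_0$, have dense span in $\tilde\otimes_\pi^{n,s}E$.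

*Proof.* (i) Given $\ell$, the form $T(x_1,\dots,x_n)=\ell(\operatorname{sym}(x_1\otimes\cdots\otimes x_n))$ is symmetric, $n$-linear and bounded by (2), and $P(x)=T(x,\dots,x)$. Clearly $|P(x)|\le\|\ell\|\,\|x\|^n$. Conversely $T$ defines a linear functional on $\otimes^nE$; restrict it to $\otimes^{n,s}E$. For $z=\sum\lambda_j\otimes^nx_j$ it satisfies $|\ell(z)|\le\|P\|\sum|\lambda_j|\|x_j\|^n$, so $|\ell(z)|\le\|P\|\pi_{n,s}(z)$.

(ii) If $P=\sum_lc_l\varphi_l^n$, then $|\ell(z)|\le\sum_l|c_l|\|\varphi_l\|^n\,\varepsilon_{n,s}(z)$ on $\otimes^{n,s}E$. So $\ell$ extends to both completions, compatibly with the natural map, and it vanishes on the kernel.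

(iii) We have $\otimes^nx-\otimes^ny=\sum_{k=1}^n\binom nk\operatorname{sym}\big((\otimes^k(x-y))\otimes(\otimes^{n-k}y)\big)$, and by (2) the $k$-th symmetrized tensor has norm at most $\frac{n^n}{n!}\|x-y\|^k\|y\|^{n-k}$. So $x\mapsto\otimes^nx$ is continuous, and the span of all $\otimes^nx$ is dense by definition. $\square$

**Lemma 4 (criterion).** Let $E_0\subset E$ be dense, let $P$ be a continuous $n$-homogeneous polynomial and let $(P_m)$ be finite type polynomials with $\sup_m\|P_m\|<\infty$ and $P_m(x)\to P(x)$ for $x\in E_0$. Then $\langle P_m,z\rangle\to\langle P,z\rangle$ for all $z\in\tilde\otimes_\pi^{n,s}E$. If every $P$ has such a sequence, the natural map is injective in degree $n$.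

*Proof.* The functionals $\langle P_m,\cdot\rangle$ are bounded in norm and converge to $\langle P,\cdot\rangle$ on the set of Lemma 3(iii), whose span is dense. So they converge everywhere. If $z$ is in the kernel, all $\langle P_m,z\rangle$ vanish, so $\langle P,z\rangle=0$. If this holds for all $P$, then $z=0$ by Hahn–Banach. $\square$

**Spaces with bounded finite rank approximations.** Suppose there are finite rank operators $U_m$ on $E$ with $\sup\|U_m\|<\infty$ and $U_mx\to x$ for all $x$, as on $c_0$ or $\ell_2$. Then $P_m=P\circ U_m$ is a finite sum of products of $n$ functionals, hence of finite type, and Lemma 4 applies. Note what is *not* required: $P_m$ need not converge to $P$ in norm. On real $\ell_2$ take $P(x)=\sum x_i^2$. A finite type polynomial $Q=\sum_lc_l\varphi_l^2$ vanishes on $\bigcap_l\ker\varphi_l\ne\{0\}$, so $\|P-Q\|\ge1$. Still, $\sum_{i\le m}x_i^2$ converges to $P$ pointwise with norms $1$.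

**Where this first approach stops.** Suppose $E$ fails the a.p., and one looks for finite rank $U_m$, converging pointwise to the identity on a dense set, such that $\sup_m\|P\circ U_m\|<\infty$ for every $n$-homogeneous $P$. Take $P=\varphi^n$: then $\sup_m\|\varphi\circ U_m\|<\infty$ for every $\varphi\in E'$. By the uniform boundedness principle $\sup\|U_m\|<\infty$, so $U_m\to\mathrm{id}$ uniformly on compact sets, and $E$ has the a.p. after all. So no single sequence $(U_m)$ can serve all polynomials. *The operators must depend on $P$.* This is the order of quantifiers in Proposition 12 below.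

**Remark 5 (degrees).** If the natural map is injective in degree $n+1$, it is injective in degree $n$. Let $v\in E$ and $\varphi\in E'$ with $\varphi(v)=1$. The map $S(w)=\operatorname{sym}(v\otimes w)$ from $\otimes^{n,s}E$ to $\otimes^{n+1,s}E$ is $\pi$-continuous by (2). It is $\varepsilon$-continuous because the value of $x'\otimes\cdots\otimes x'$ at $S(w)$ is $x'(v)$ times its value at $w$. So if $z$ is in the kernel in degree $n$, then $Sz$ is in the kernel in degree $n+1$, hence $Sz=0$. Now let $P$ be $n$-homogeneous with symmetric form $T$, put $y=x-\varphi(x)v$ and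
$$Q(x)=\sum_{k=0}^n\binom nk\frac{\varphi(x)^{k+1}}{k+1}\,T(\underbrace{v,\dots,v}_{k},\underbrace{y,\dots,y}_{n-k}) .$$
This is a continuous $(n+1)$-homogeneous polynomial. Replacing $x$ by $x+hv$ leaves $y$ unchanged and changes $\varphi(x)$ to $\varphi(x)+h$, so the derivative of $Q$ at $x$ in direction $v$ is $\sum_k\binom nk\varphi(x)^kT(v,\dots,v,y,\dots,y)=P(y+\varphi(x)v)=P(x)$. That derivative is also $(n+1)T_Q(v,x,\dots,x)$, with $T_Q$ the symmetric form of $Q$. Hence $\langle Q,S(\otimes^nx)\rangle=\frac1{n+1}P(x)$, so $0=\langle Q,Sz\rangle=\frac1{n+1}\langle P,z\rangle$. As $P$ was arbitrary, $z=0$.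

## 3. Two theorems about one subspace of $c_0$

**Theorem A.** For $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$ there is a Banach space $E$ without the a.p. such that $\tilde\otimes_\pi^{n,s}E\to\tilde\otimes_\varepsilon^{n,s}E$ is injective for all $n\in\mathbb N$. Hence the answer to (a) is "no", for every single $n\ge3$, and the answer to (b) is "no".

**Theorem B.** The same space $E$ is, for every $\epsilon>0$, $(1+\epsilon)$-isomorphic to a closed subspace of $c_0$, and for every $n$:

1. Every continuous $n$-homogeneous polynomial $P$ on $E$ is the limit, uniformly on compact sets, of finite type polynomials $P_m$ with $\|P_m\|\le\|P\|$; the constant $1$ is optimal. Consequently, for $z\in\tilde\otimes_\pi^{n,s}E$, $\pi_{n,s}(z)=\sup\{|\langle P,z\rangle|:P\text{ of finite type},\ \|P\|\le1\}$.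
2. The same approximation holds for continuous $n$-linear forms. In particular $\tilde\otimes_\pi^nE\to\tilde\otimes_\varepsilon^nE$ (full tensor products) is injective.
3. If $\mathbb K=\mathbb C$, finite sums of constants and finite type polynomials are dense in the entire functions $H(E)$ for uniform convergence on compact sets.

The plan: build $E$ (Section 4), show that it fails the a.p. (Section 5), understand why truncation is unbounded and how to repair it nonlinearly (Section 6), show that a given multilinear form hardly notices the nonlinearity (Sections 7 and 8), and conclude.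

## 4. A chain of Hilbert spaces glued along $\mathbb Z_2^{k_m}$

The space is a chain $H_1,H_2,\dots$ of finite-dimensional Hilbert spaces of rapidly growing dimension. Each consecutive pair is glued: $H_m\oplus H_{m+1}$ is identified with $\ell_2(G_m)$ for a finite group $G_m$, and there we measure not only the Euclidean norm but also a large multiple of the sup norm. Inner products are linear in the first variable.

**Parameters.** Let $D_m=4^m$, $k_0=100$, $k_m=(8m+8)k_{m-1}$ for $m\ge1$, $N_1=2^{k_0}$, $N_{m+1}=2^{k_m}-N_m$. Then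
$$2^{k_{m-1}-1}\le N_m\le2^{k_{m-1}},\qquad 2N_m\le N_{m+1},\qquad N_1+\dots+N_m\le2N_m,\qquad k_m\ge100\cdot16^m. \tag{3}$$
The first holds for $m=1$, and inductively $2^{k_m}\ge N_{m+1}\ge2^{k_m}-2^{k_{m-1}}\ge2^{k_m-1}$. Next, $2N_m\le2^{k_{m-1}+1}\le2^{k_m-1}\le N_{m+1}$, which gives the third. The last holds because $8m+8\ge16$. Let $G_m=\mathbb Z_2^{k_m}$, so $|G_m|=N_m+N_{m+1}$, and put
$$d_m=D_m\sqrt{|G_m|/N_m},\qquad H_m=\ell_2^{N_m}.$$
On $\ell_2(G_m)$ (counting measure) $|\cdot|_2$ and $|\cdot|_\infty$ are the usual norms and $(\delta_g)$ is the unit vector basis. On $H_m$ the Euclidean norm is $|\cdot|$ and the unit vector basis is $(e_i)$.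

The *characters* of $\mathbb Z_2^k$ are the $2^k$ homomorphisms into $\{\pm1\}$; divided by $2^{k/2}$ they form an orthonormal basis of $\ell_2(\mathbb Z_2^k)$. For $\mathbb Z_2$ they are $(1,1)$ and $(1,-1)$.

**Lemma 6.** There are linear isometries $\sigma_m:H_m\to\ell_2(G_m)$, $\tau_m:H_{m+1}\to\ell_2(G_m)$ whose ranges are orthogonal and span $\ell_2(G_m)$, such that for all $m$:

$$|\sigma_m^*\delta_g|^2=N_m/|G_m|\quad(g\in G_m);\qquad\text{write }\ \sigma_m^*\delta_g=\sqrt{N_m/|G_m|}\;\omega_g,\ \ |\omega_g|=1; \tag{4}$$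
$$|\langle\omega_g,\omega_{g'}\rangle|\le\frac1{2D_m^2}\quad(g\ne g'\text{ in }G_m); \tag{5}$$
$$\text{if }m\ge2:\quad|\tau_{m-1}\omega_g|_\infty\le1/d_{m-1}\quad(g\in G_m). \tag{6}$$

In words: all points of $G_m$ look alike from $H_m$; the directions $\omega_g\in H_m$ that produce a spike at $g$ are nearly orthogonal; and seen from the previous node, $\omega_g$ is flat. Condition (5) needs room. With $G=\mathbb Z_2$ and one character, $\omega_0=\pm\omega_1$. We use random choices and Hoeffding's inequality: for independent uniform signs $\theta_i$ and real $c_i=\pm1$, $\Pr(|\sum_{i\le N}c_i\theta_i|>\lambda)\le2e^{-\lambda^2/(2N)}$.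

*Proof.* **Step 1: choose characters for (4) and (5).** Let $\mu=1/(2D_m^2)$, $N=N_m$, $\rho=k_{m-1}$. Take $N$ independent uniform characters $\chi_i$ of $G_m$. For fixed $g\ne0$ the $\chi_i(g)$ are independent uniform signs. So the probability that $|\sum_i\chi_i(g)|>\mu N$ for some $g\ne0$ is at most $2|G_m|e^{-\mu^2N/2}$. The probability that two of the $\chi_i$ coincide is at most $N^2/(2|G_m|)$, which is $<\frac12$ since $N^2\le2^{2\rho}<2^{k_m}$. The first probability is $<\frac12$ as well. Indeed $\mu^2=2^{-8m-2}$, so $\mu^2N/2\ge2^{\rho-8m-4}$, while (using $m+1\le2^m$)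
$$\log(4|G_m|)\le k_m+2=(8m+8)\rho+2\le2^{m+4}\rho<2^{\rho-8m-4}.$$
The last inequality says $2^{9m+8}\rho<2^\rho$, and it holds because $9m+8\le\rho/2$ and $\rho<2^{\rho/2}$, as $\rho\ge100\cdot16^{m-1}$. So there is a set $A_m=\{\chi_1,\dots,\chi_N\}$ of distinct characters with $|\sum_i\chi_i(g)|\le\mu N$ for all $g\ne0$.

**Step 2: define the isometries.** Let $\psi_1,\dots,\psi_{N_{m+1}}$ be the remaining characters of $G_m$. Put $\sigma_me_i=|G_m|^{-1/2}\chi_i$ and $\tau_me_i=|G_m|^{-1/2}\theta_i\psi_i$, with signs $\theta_i=\theta_i^{(m)}$ still free. For any signs these are isometries onto complementary orthogonal subspaces. The $i$-th coordinate of $\sigma_m^*\delta_g$ is $|G_m|^{-1/2}\chi_i(g)$. So (4) holds with $\omega_g=N_m^{-1/2}(\chi_i(g))_i$, and $\langle\omega_g,\omega_{g'}\rangle=N_m^{-1}\sum_i\chi_i(g-g')$, which gives (5).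

**Step 3: choose signs for (6).** For $m\ge2$, (6) involves only $A_m$, $A_{m-1}$ and the signs $\theta^{(m-1)}$, so the choices for different $m$ do not interfere. With $\chi_i\in A_m$ and $\psi_i$ the characters of $G_{m-1}$ outside $A_{m-1}$,
$$(\tau_{m-1}\omega_g)(h)=(N_m|G_{m-1}|)^{-1/2}\sum_{i\le N_m}\theta_i\,\chi_i(g)\psi_i(h)\qquad(h\in G_{m-1}).$$
Since $1/d_{m-1}=\sqrt{N_{m-1}}/(D_{m-1}\sqrt{|G_{m-1}|})$, (6) asks that all these sums have modulus at most $\sqrt{N_mN_{m-1}}/D_{m-1}$. For random signs this fails with probability at most $2|G_m||G_{m-1}|e^{-N_{m-1}/(2D_{m-1}^2)}$. With $\rho'=k_{m-2}$ we have $N_{m-1}/(2D_{m-1}^2)\ge2^{\rho'-4m+2}$ and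
$$\log(2|G_m||G_{m-1}|)\le3k_m=192m(m+1)\rho'\le2^{8+2m}\rho'<2^{\rho'-4m+2},$$
the last because $6m+6\le\rho'/2$ and $\rho'<2^{\rho'/2}$ (as $\rho'\ge100\cdot16^{m-2}$). So the probability is $<1$, and suitable signs exist. $\square$

**Definition of $E$.** On $\ell_2(G_m)$ put $\|f\|_m=\max(|f|_2,d_m|f|_\infty)$. For a finitely supported sequence $x=(h_m)$, $h_m\in H_m$, put
$$f_m(x)=\sigma_mh_m+\tau_mh_{m+1},\qquad\|x\|=\sup_{m\ge1}\|f_m(x)\|_m .$$
This is a norm because $|f_m(x)|_2\ge|h_m|$. $E$ is the completion. We call $f_m(x)$ the value of $x$ at *node* $m$; the coordinate $h_m$ enters only nodes $m-1$ and $m$.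

**Embedding into $c_0$.** For finitely supported $x$ only finitely many $f_m(x)$ are nonzero. So $x\mapsto(f_m(x))_m$ identifies $E$ with a closed subspace of the $c_0$-sum of the finite-dimensional spaces $(\ell_2(G_m),\|\cdot\|_m)$. By compactness of the dual ball, each of these has finitely many functionals $\varphi_i$ of norm $1$ with $\max_i|\varphi_i(f)|\ge\|f\|_m/(1+\epsilon)$, so it is $(1+\epsilon)$-isomorphic to a subspace of some $\ell_\infty^k$. Putting these together, $E$ is $(1+\epsilon)$-isomorphic to a closed subspace of $c_0$, for every $\epsilon>0$.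

**Coordinates.** As $h_m=\sigma_m^*f_m$, the coordinates extend to $E$ with $|h_m(x)|\le\|x\|$. Also $h_{m+1}=\tau_m^*f_m$ and $f_m=\sigma_mh_m+\tau_mh_{m+1}$ on $E$, so the coordinates determine $x$. Let $\iota_m:H_m\to E$ be the canonical embedding and $E_m=\{x\in E:h_j(x)=0\text{ for }j>m\}$. Thus $E_m$ consists of the sequences supported in $\{1,\dots,m\}$, $\dim E_m\le2N_m$, and $\bigcup_mE_m$ is dense. Finally, $(\sigma_mh)(g)=\langle h,\sigma_m^*\delta_g\rangle$, so by (4) $|\sigma_mh|_\infty\le\sqrt{N_m/|G_m|}\,|h|$ and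
$$\|\sigma_mh\|_m\le D_m|h|. \tag{7}$$
The factor $D_m=4^m$ is what makes this space interesting: it is attained in order to make truncation bad, and it is tiny compared with every $N_m$.

## 5. Normalized traces, and the failure of the approximation property

**Proposition 7.** $E$ fails the a.p.: there is a compact $K\subset E$ with $\sup_{x\in K}\|Bx-x\|\ge\frac13$ for every finite rank $B\in L(E)$.

For $A\in L(E)$ let $\beta_m(A)=\frac1{N_m}\operatorname{tr}(h_mA\iota_m)$, the normalized trace of $A$ at level $m$. Clearly $\beta_m(\mathrm{id})=1$. We show that $\beta_m(A)\to0$ for finite rank $A$, and that all $\beta_m$ are controlled by $\sup_K\|Ax\|$ for one compact set $K$. These two statements cannot both hold if the identity is close to a finite rank operator on $K$.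

*Proof.* **Step 1: finite rank operators have vanishing traces in the limit.** By linearity let $Ax=\varphi(x)y$. Then $\beta_m(A)=\frac1{N_m}\varphi(\iota_mh_m(y))$. For $m\ge2$, $\iota_mh$ is $\tau_{m-1}h$ at node $m-1$ and $\sigma_mh$ at node $m$, so $\|\iota_m\|\le\max(d_{m-1},D_m)\le D_m\sqrt{2N_m}$, since $|G_{m-1}|=N_{m-1}+N_m\le2N_m$. Thus $|\beta_m(A)|\le\|\varphi\|\,\|y\|\,D_m\sqrt{2/N_m}\to0$.

**Step 2: write consecutive differences as one trace on $\ell_2(G_m)$.** Fix $m$ and write $N=N_m$, $N'=N_{m+1}$, $G=G_m$, $D=D_m$, $d=d_m$, $t=N/|G|$, so $d=D/\sqrt t$. Let $\Pi=\sigma_m\sigma_m^*$ and $\Pi^\perp=\tau_m\tau_m^*=I-\Pi$, and put $j_mu=\iota_m\sigma_m^*u+\iota_{m+1}\tau_m^*u$ for $u\in\ell_2(G)$. Then $\iota_m=j_m\sigma_m$ and $\iota_{m+1}=j_m\tau_m$. With $h_m=\sigma_m^*f_m$ and $h_{m+1}=\tau_m^*f_m$ this gives $N\beta_m(A)=\operatorname{tr}(f_mAj_m\Pi)$ and $N'\beta_{m+1}(A)=\operatorname{tr}(f_mAj_m\Pi^\perp)$. Hence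
$$\beta_m(A)-\beta_{m+1}(A)=\sum_{g\in G}\langle f_m(Aj_m\kappa_g),\delta_g\rangle,\qquad\kappa_g=\tfrac1N\Pi\delta_g-\tfrac1{N'}\Pi^\perp\delta_g=a(\Pi\delta_g-t\delta_g),$$
with $a=\frac1N+\frac1{N'}=\frac{|G|}{NN'}$; note $at=1/N'$.

**Step 3: the vectors $j_m\kappa_g$ are small, $\|j_m\kappa_g\|\le a\sqrt t$.** Only the nodes $m-1,m,m+1$ matter.

At node $m$ we have $f_m(j_m\kappa_g)=\kappa_g=a\big((1-t)\Pi\delta_g-t\Pi^\perp\delta_g\big)$, with $|\Pi\delta_g|_2^2=t$ and $|\Pi^\perp\delta_g|_2^2=1-t$. So $|\kappa_g|_2^2=a^2(t(1-t)^2+t^2(1-t))=a^2t(1-t)\le a^2t$. Moreover $\kappa_g(g)=a(t-t)=0$: the spike has been removed. For $g'\ne g$, by (5),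
$$d|\kappa_g(g')|=d\,at\,|\langle\omega_g,\omega_{g'}\rangle|\le aD\sqrt t\,\frac1{2D^2}\le a\sqrt t.$$

At node $m-1$ (if $m\ge2$), $f_{m-1}=\tau_{m-1}\sigma_m^*\kappa_g=a(1-t)\sqrt t\,\tau_{m-1}\omega_g$. By (6) its norm is at most $a\sqrt t$.

At node $m+1$, $f_{m+1}=\sigma_{m+1}\tau_m^*\kappa_g$ with $\tau_m^*\kappa_g=-at\,\tau_m^*\delta_g$. By (7) the norm is at most $D_{m+1}at\le a\sqrt t$, since $1/t=|G|/N\ge2^{(8m+7)k_{m-1}}\ge D_{m+1}^2$.

**Step 4: sum up.** Put $z_{m,g}=j_m\kappa_g/(a\sqrt t)$, so $\|z_{m,g}\|\le1$. Since $|f_m(y)(g)|\le\|y\|/d=\|y\|\sqrt t/D$,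
$$|\beta_m(A)-\beta_{m+1}(A)|\le|G|\,\frac{\sqrt t}{D}\,a\sqrt t\,\max_g\|Az_{m,g}\|=\frac{|G|}{N'D}\max_g\|Az_{m,g}\|\le\frac2{4^m}\max_g\|Az_{m,g}\| .$$

**Step 5: the compact set.** Let $K=\{0\}\cup\{\iota_1e_i\}_{i\le N_1}\cup\{2^{-m}z_{m,g}:m\ge1,g\in G_m\}$. For each $m$ there are finitely many points, of norm at most $2^{-m}$, so $K$ is compact. Put $s=\sup_{x\in K}\|Ax\|$. Then $|\beta_1(A)|\le\max_i|h_1(A\iota_1e_i)|\le s$, and $|\beta_m(A)-\beta_{m+1}(A)|\le2\cdot4^{-m}2^ms=2^{1-m}s$. So $|\beta_m(A)|\le3s$ for all $m$. If $B$ has finite rank, then $\beta_m(B-\mathrm{id})\to-1$ by Step 1, so $1\le3\sup_{x\in K}\|Bx-x\|$. $\square$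

## 6. Truncation creates spikes, and spikes can be flattened

Let $R_m:E\to E_m$ be the truncation $(h_j)\mapsto(h_1,\dots,h_m,0,\dots)$. It is a continuous finite rank operator and $R_mx=x$ for $x\in E_m$.

**The truncations are unbounded.** In the notation of Section 5, $\|z_{m,g}\|\le1$ and $R_mz_{m,g}=(1-t)\iota_m\omega_g$. At node $m$ this is $(1-t)\sigma_m\omega_g$, whose value at $g$ is $(1-t)\sqrt t$. Since $d\sqrt t=D$, we get $\|R_m\|\ge(1-t)D_m\ge\frac12\,4^m$. By uniform boundedness some $\varphi\in E'$ has $\sup_m\|\varphi\circ R_m\|=\infty$. So already for the finite type polynomial $\varphi^n$ the obvious approximations $\varphi^n\circ R_m$ are unbounded.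

The example also shows what goes wrong. The only large quantity in $R_mz_{m,g}$ is one value, at the point $g$ of node $m$. In $z_{m,g}$ this spike was cancelled by a vector at level $m+1$. We now show that any truncated vector can be repaired like that, at a cost of $\frac1m$.

From here to the end of Section 8 fix $m\ge2$ and write $N,G,D,d,\Pi,\Pi^\perp$ as before, $D'=D_{m+1}$, and
$$M=\frac{|G|}{m^2ND'^2}.$$

**Single-level vectors.** For $u\in\mathbb K^G$ let $\Lambda u=\iota_{m+1}\tau_m^*u$. Its only possibly nonzero nodes are $f_m=\Pi^\perp u=u-\Pi u$ and $f_{m+1}=\sigma_{m+1}\tau_m^*u$. By (4), $d|\Pi u|_\infty\le d\sqrt{N/|G|}\,|u|_2=D|u|_2$. With (7), $\|\Lambda u\|\le d|u|_\infty+D'|u|_2$. Since $D'\sqrt M=\frac1m\sqrt{|G|/N}\le d$,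
$$|\operatorname{supp}u|\le M\quad\Longrightarrow\quad\|\Lambda u\|\le2d|u|_\infty . \tag{8}$$
So on any set of at most $M$ points the spikes $\Lambda\delta_g$ satisfy an upper $c_0$-estimate. This will be used repeatedly.

**The norm before repair.** For $h\in H_m$ put $F_h=\sigma_mh$. Then $F_h(g)=\sqrt{N/|G|}\,\langle h,\omega_g\rangle$, so $dF_h(g)=D\langle h,\omega_g\rangle$ and $d|F_h|_\infty\le D|h|$. On $E_m$ use
$$\|b\|_\flat=\max\Big(\max_{j<m}\|f_j(b)\|_j,\ |h_m(b)|\Big),$$
which ignores the sup norm at node $m$. By (7), $\|b\|\le D\|b\|_\flat$. Truncation is harmless for it: $f_j(R_mx)=f_j(x)$ for $j<m$, so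
$$\|R_mx\|_\flat\le\|x\|. \tag{9}$$

For $A\subset G$ define a *linear* repair that treats the points of $A$ only:
$$J_A:E_m\to E_{m+1},\qquad J_Ab=b-\Lambda(1_AF_{h_m(b)});\qquad J_Ab=b\ \text{ for }b\in E_{m-1}.$$

**Lemma 8 (flattening).** Let $b\in E_m$, $\|b\|_\flat\le1$, $h=h_m(b)$ and $V_b=\{g\in G:|\langle h,\omega_g\rangle|>1/D\}$. Then $|V_b|<2D^2$. If $A\subset G$ and $|A\cup V_b|\le M$, the vector $b^\sharp=b-\Lambda(1_{A\cup V_b}F_h)$ satisfies
$$\|b^\sharp\|\le1+\tfrac1m, \tag{10}$$
$$b^\sharp=J_Ab-\Lambda u_b,\quad u_b=1_{V_b\setminus A}F_h,\quad\operatorname{supp}u_b\subset G\setminus A,\quad|\operatorname{supp}u_b|\le2D^2,\quad d|u_b|_\infty\le D. \tag{11}$$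

*Proof.* **Step 1: there are few spikes.** Let $v=|V_b|>0$. For suitable unimodular $\zeta_g$, by $|h|\le1$ and (5),
$$\frac vD<\sum_{g\in V_b}|\langle h,\omega_g\rangle|=\Big|\Big\langle h,\sum_{g\in V_b}\zeta_g\omega_g\Big\rangle\Big|\le\Big(v+\frac{v^2}{2D^2}\Big)^{1/2}.$$
Squaring, $v^2/(2D^2)<v$, that is, $v<2D^2$.

**Step 2: the repaired vector is bounded.** Let $u=1_{A\cup V_b}F_h$. As $|F_h|_\infty\le\sqrt{N/|G|}$, we have $|u|_2\le\sqrt{MN/|G|}=\frac1{mD'}$. For $j<m$, $f_j(b^\sharp)=f_j(b)$ has norm at most $1$. At node $m$, $f_m(b^\sharp)=F_h-\Pi^\perp u=(F_h-u)+\Pi u$. Here $|F_h-u|_2\le|h|\le1$. Also $d|F_h-u|_\infty\le1$, because $F_h-u$ lives off $V_b$, where $d|F_h(g)|=D|\langle h,\omega_g\rangle|\le1$. Further $|\Pi u|_2\le|u|_2\le\frac1m$ and $d|\Pi u|_\infty\le D|u|_2\le\frac1m$. At node $m+1$ the norm is at most $D'|u|_2\le\frac1m$ by (7). This proves (10).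

**Step 3: compare with $J_A$.** Splitting $u=1_AF_h+u_b$ gives $b^\sharp=J_Ab-\Lambda u_b$. The remaining statements in (11) follow from Step 1 and $d|F_h|_\infty\le D$. $\square$

We now have two ways to repair $b=R_mx$. The vector $b^\sharp$ is bounded, but $V_b$ depends on $b$, so $b\mapsto b^\sharp$ is not linear. The vector $J_Ab$ is linear in $b$, but it may keep spikes outside $A$. The idea that gets past the obstacle of Section 2 is this: *for a given form $T$ the set $A$ can be chosen so that $T$ does not notice the difference $\Lambda u_b$.*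

## 7. What a multilinear form can see of disjoint spikes

Why should a form overlook spikes? Consider a bilinear form $T$ on $c_0$ with $\|T\|\le1$ and unit vectors $\delta_1,\dots,\delta_L$. For $|a_s|\le1$ and random signs $\theta_s$,
$$\sum_sa_sT(\delta_s,\delta_s)=\mathbb E\,T\Big(\sum_sa_s\theta_s\delta_s,\ \sum_s\theta_s\delta_s\Big),$$
so the left side has modulus at most $1$. Hence $\sum_s|T(\delta_s,\delta_s)|\le1$: among $L$ disjoint spikes, at least one is seen with strength at most $1/L$. Here is the general form.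

**Lemma 9 (diagonal sums).** Let $T$ be $n$-linear on $E$ with $\|T\|\le1$, let $\emptyset\ne\Omega\subset\{1,\dots,n\}$ and let $\mathcal S$ be a finite set. Let $w_s^i\in E$ $(i\in\Omega,s\in\mathcal S)$ satisfy $\|\sum_sc_sw_s^i\|\le R$ whenever all $|c_s|\le1$, and let $\|y_i\|\le R$ for $i\notin\Omega$. If $|a_s|\le1$, then
$$\Big|\sum_{s\in\mathcal S}a_sT\big((w_s^i)_{i\in\Omega},(y_i)_{i\notin\Omega}\big)\Big|\le R^n .$$
(Arguments are always placed in their own positions.)

*Proof.* Let $\Omega=\{i_1,\dots,i_\nu\}$. If $\nu=1$, the sum is $T(\sum_sa_sw_s^{i_1},(y_i))$. If $\nu\ge2$, take independent random signs $\theta_s^l$ $(1\le l\le\nu-1,\ s\in\mathcal S)$ and put $\theta_s^\nu=\prod_{l<\nu}\theta_s^l$. Then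
$$\mathbb E\prod_{l\le\nu}\theta^l_{s_l}=\prod_{l<\nu}\mathbb E\,\theta^l_{s_l}\theta^l_{s_\nu}=\prod_{l<\nu}1_{\{s_l=s_\nu\}} .$$
So the sum equals the expectation of $T$ evaluated at $\sum_sa_s\theta_s^1w_s^{i_1}$, at $\sum_s\theta_s^lw_s^{i_l}$ for $2\le l\le\nu$, and at the $y_i$. All these vectors have norm at most $R$. $\square$

We shall add spikes to $A$ one after another, and at stage $s$ the other arguments of $T$ contain $J_{A_s}b$, which involves all *earlier* spikes $r<s$. So these arguments depend on $s$, and Lemma 9 does not apply directly. The next lemma removes the dependence at logarithmic cost.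

**Lemma 10 (triangular kernel).** For $0\le r,s<2^p$ there is a finite decomposition
$$1_{\{r<s\}}=\sum_jc_j\,\alpha_j(s)\,\alpha_j'(r),\qquad c_j\ge0,\quad\sum_jc_j=p,\quad|\alpha_j|,|\alpha_j'|\le1 .$$

*Proof.* Write $r$ and $s$ with $p$ binary digits, most significant first. If $r<s$, there is exactly one $l\le p$ such that the first $l-1$ digits agree and the $l$-th digits are $0$ for $r$ and $1$ for $s$. If $r\ge s$ there is none. So $1_{\{r<s\}}$ is a sum of $p$ terms, the $l$-th being $1_{\{\mathrm{pre}_l(r)=\mathrm{pre}_l(s)\}}1_{\{r_l=0\}}1_{\{s_l=1\}}$, where $\mathrm{pre}_l$ is the prefix of length $l-1$. With independent random signs $\theta_\varpi$ indexed by these prefixes, $1_{\{\mathrm{pre}_l(r)=\mathrm{pre}_l(s)\}}=\mathbb E\,\theta_{\mathrm{pre}_l(r)}\theta_{\mathrm{pre}_l(s)}$, an average over finitely many sign choices. Each sign choice gives a product of a function of $s$ and a function of $r$, and the weights for fixed $l$ sum to $1$. $\square$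

For $p=1$ this is $1_{\{r<s\}}=1_{\{s=1\}}1_{\{r=0\}}$, with one term.

## 8. Good sets, and cutting a multilinear form

Let $1\le n\le m$ and put
$$p=4nk_{m-1},\quad L=2^p,\quad\eta=\frac{2^{-n}}m,\quad q=\dim E_m\le2N .$$

**Two numerical facts.**
$$m\,(32N^2D(1+p))^n\le L, \tag{12}$$
$$4mD^2L\le M. \tag{13}$$
Let $\rho=k_{m-1}\ge1600\cdot16^{m-2}$. For (12), as $m\le m^n$, $n\le m$, $N\le2^\rho$ and $L=(2^{4\rho})^n$, it suffices that $32m4^m(1+4m\rho)\le2^{2\rho}$. The left side is at most $160m^24^m\rho\le2^{8+4m}\rho\le2^\rho2^\rho$, as $8+4m\le\rho$. For (13), use $|G|=2^{k_m}$ and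
$$\log_2(4mD^2L\,m^2ND'^2)\le(4m+1)\rho+11m+6\le(8m+8)\rho=k_m .$$
(The terms are $2+3\log_2m+4m+4(m+1)\le11m+6$, $p\le4m\rho$ and $\log_2N\le\rho$.)

The first fact says that $L$ beats every loss in the argument below; the second says that all spikes used will fit into a set of at most $M$ points, where (8) applies.

**Lemma 11.** Let $T$ be an $n$-linear form on $E$ with $\|T\|\le1$. There is $A\subset G$ with $|A|\le2nD^2L$ that is *good*: for every nonempty $\Omega\subset\{1,\dots,n\}$, all $b_i\in E_m$ $(i\notin\Omega)$ with $\|b_i\|_\flat\le1$ and all $u_i\in\mathbb K^G$ $(i\in\Omega)$ with $\operatorname{supp}u_i\subset G\setminus A$, $|\operatorname{supp}u_i|\le2D^2$, $d|u_i|_\infty\le D$,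
$$\big|T\big((\Lambda u_i)_{i\in\Omega},(J_Ab_i)_{i\notin\Omega}\big)\big|\le\eta .$$

*Proof.* Suppose no such set exists.

**Step 1: collect disjoint violations greedily.** Put $A_0=\emptyset$. For $s=0,1,\dots,L-1$ the set $A_s$, of size at most $2nD^2s$, is not good. Choose $\Omega_s$, $b_i^s$, $u_i^s$ violating the inequality, let $\Delta_s=\bigcup_{i\in\Omega_s}\operatorname{supp}u_i^s\subset G\setminus A_s$, which has at most $2nD^2$ points, and let $A_{s+1}=A_s\cup\Delta_s$. The $\Delta_s$ are pairwise disjoint, $A_s=\bigcup_{r<s}\Delta_r$, and $|A_L|\le2nD^2L\le M$ by (13).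

**Step 2: make the data at $i\notin\Omega$ independent of $s$.** Recall that a finite-dimensional normed space has an *Auerbach basis*: unit vectors such that the coefficients of any vector of norm at most $1$ have modulus at most $1$ (the unit vectors of $\ell_\infty^k$ are an example). Let $\mathcal B$ be one for $(E_m,\|\cdot\|_\flat)$; it has $q$ elements. Expanding the $b_i^s$, $i\notin\Omega_s$, in $\mathcal B$ gives at most $q^n$ terms with coefficients of modulus at most $1$ (the maps $J_{A_s}$ are linear). So for each $s$ some tuple of elements of $\mathcal B$ in place of $(b_i^s)_{i\notin\Omega_s}$ gives a value of modulus $>\eta q^{-n}$. The number of pairs consisting of a nonempty $\Omega$ and a tuple indexed by its complement is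
$$\sum_{\Omega\ne\emptyset}q^{n-|\Omega|}=(1+q)^n-q^n\le(2q)^n .$$
By pigeonhole there are a fixed $\Omega\ne\emptyset$, fixed $\gamma_i\in\mathcal B$ $(i\notin\Omega)$ and a set $\mathcal S\subset\{0,\dots,L-1\}$ with $|\mathcal S|\ge L/(2q)^n$ such that, for $s\in\mathcal S$ and suitable unimodular $\zeta_s$ (making the right side real and positive),
$$\eta q^{-n}<\zeta_sT\Big((\Lambda u_i^s)_{i\in\Omega},\Big(\gamma_i-\sum_{r<s}\Lambda v_i^r\Big)_{i\notin\Omega}\Big),\qquad v_i^r=1_{\Delta_r}F_{h_m(\gamma_i)}\quad(0\le r<L).$$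
We used $J_{A_s}\gamma_i=\gamma_i-\Lambda(1_{A_s}F_{h_m(\gamma_i)})$ and $A_s=\bigcup_{r<s}\Delta_r$. Let $Q$ be the sum of the right sides over $s\in\mathcal S$, so
$$\eta q^{-n}|\mathcal S|<Q. \tag{14}$$

**Step 3: separate $s$ from $r$.** By Lemma 10,
$$\gamma_i-\sum_{r<s}\Lambda v_i^r=\gamma_i-\sum_jc_j\alpha_j(s)\,\Lambda w_{i,j},\qquad w_{i,j}=\sum_{r<L}\alpha_j'(r)v_i^r .$$
Since the $\Delta_r$ are disjoint and $|h_m(\gamma_i)|\le1$, $w_{i,j}$ is supported in $A_L$ with $d|w_{i,j}|_\infty\le D$. So $\|\Lambda w_{i,j}\|\le2D$ by (8). Also $\|\gamma_i\|\le D\|\gamma_i\|_\flat=D$. Expanding in the positions $i\notin\Omega$, $Q$ becomes a linear combination, with coefficients of total modulus at most $(1+p)^n$, of terms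
$$\sum_{s\in\mathcal S}a_sT\big((\Lambda u_i^s)_{i\in\Omega},(y_i)_{i\notin\Omega}\big),\qquad|a_s|\le1,\quad\|y_i\|\le2D,$$
where the $y_i$ do not depend on $s$ (the factors $\zeta_s$ and $\alpha_j(s)$ have gone into $a_s$).

**Step 4: bound each term and conclude.** For $i\in\Omega$ and $|c_s|\le1$ the functions $u_i^s$, $s\in\mathcal S$, have disjoint supports in $A_L$, so $d|\sum_sc_su_i^s|_\infty\le D$ and, by (8), $\|\sum_sc_s\Lambda u_i^s\|\le2D$. Lemma 9 with $R=2D$ bounds each term by $(2D)^n$. Hence $Q\le(2D(1+p))^n$. With (14), $|\mathcal S|\ge L/(2q)^n$ and $q\le2N$,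
$$L<\eta^{-1}\big(4q^2D(1+p)\big)^n=m\big(8q^2D(1+p)\big)^n\le m\big(32N^2D(1+p)\big)^n ,$$
contradicting (12). $\square$

The gain in this proof is $L=2^p$, and the loss from the triangular kernel is only $(1+p)^n$.

**Proposition 12 (cutting).** Let $1\le n\le m$, $m\ge2$, and let $T$ be an $n$-linear form on $E$ with $\|T\|\le1$. There are a finite rank operator $U:E\to E$ with $U=\mathrm{id}$ on $E_{m-1}$ and a map $x\mapsto x^\sharp$ from the unit ball of $E$ into $E$ such that for all $x_1,\dots,x_n$ in the unit ball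
$$\|x_i^\sharp\|\le1+\tfrac1m,\qquad|T(Ux_1,\dots,Ux_n)-T(x_1^\sharp,\dots,x_n^\sharp)|\le\tfrac1m .$$
Both $U$ and ${}^\sharp$ depend on $T$ and $m$, but $x^\sharp$ depends on $x$ only, not on its position.

So $U$ itself may have a large norm (and must, for suitable $T$ and $m$, by Section 2), yet $T(U\cdot,\dots,U\cdot)$ behaves as if $\|U\|\le1+\frac1m$.

*Proof.* Take $A$ from Lemma 11 and $U=J_AR_m$, which has finite rank and is the identity on $E_{m-1}$. For $\|x\|\le1$ put $b=R_mx$; then $\|b\|_\flat\le1$ by (9). Let $x^\sharp=b^\sharp$, formed with this $A$. By Lemma 8 and (13), $|A\cup V_b|\le2nD^2L+2D^2\le4mD^2L\le M$. So (10) and (11) hold; (10) is the first claim. Given $x_1,\dots,x_n$, put $b_i=R_mx_i$. Then $x_i^\sharp=Ux_i-\Lambda u_{b_i}$ with $Ux_i=J_Ab_i$, and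
$$T(x_1^\sharp,\dots,x_n^\sharp)=T(Ux_1,\dots,Ux_n)+\sum_{\Omega\ne\emptyset}(-1)^{|\Omega|}T\big((\Lambda u_{b_i})_{i\in\Omega},(J_Ab_i)_{i\notin\Omega}\big).$$
By (11) and Lemma 11 each of the at most $2^n$ terms of the last sum has modulus at most $\eta=2^{-n}/m$. $\square$

## 9. Injectivity in every degree: proof of Theorem A

By Proposition 7 $E$ fails the a.p. It remains to verify the hypothesis of Lemma 4 for every $n$, with $E_0=\bigcup_kE_k$.

**Step 1: define the approximations.** Let $P\ne0$ be a continuous $n$-homogeneous polynomial with symmetric $n$-linear form $T$. For $m\ge\max(n,2)$ apply Proposition 12 to $T/\|T\|$, obtaining $U_m$ and ${}^\sharp$, and put $P_m(x)=T(U_mx,\dots,U_mx)$. Since $U_m$ has finite rank, $P_m$ is a finite sum of products of $n$ functionals, hence of finite type.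

**Step 2: they are bounded.** Take all $x_i=x$, $\|x\|\le1$. Since $x^\sharp$ does not depend on the position, $|T(x^\sharp,\dots,x^\sharp)|=|P(x^\sharp)|\le\|P\|(1+\frac1m)^n$, so
$$\|P_m\|\le\|P\|\big(1+\tfrac1m\big)^n+\tfrac1m\|T\| . \tag{15}$$

**Step 3: they converge on $E_0$.** If $x\in E_k$, then $U_mx=x$ for $m>k$, so $P_m(x)=P(x)$ eventually.

For $P=0$ take $P_m=0$. By Lemma 4 the natural map $\tilde\otimes_\pi^{n,s}E\to\tilde\otimes_\varepsilon^{n,s}E$ is injective, for every $n$. Everything above holds for $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$. This proves Theorem A: questions (a), for every single $n\ge3$, and (b) both have the answer "no". $\blacksquare$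

## 10. Norm-preserving approximation, full tensor products and entire functions: proof of Theorem B

The embedding into $c_0$ was shown in Section 4.

**Part 1, Step 1: uniform convergence on compact sets.** Let $P\ne0$, with $T$ and $P_m$ as in Section 9. For an $n$-homogeneous polynomial $R$ with symmetric form $T_R$,
$$|R(x)-R(y)|\le\sum_{k=1}^n\binom nk\|T_R\|\,\|x-y\|^k\|y\|^{n-k},\qquad\|T_R\|\le\frac{n^n}{n!}\|R\| .$$
So the norm-bounded family $\{P\}\cup\{P_m\}$ is equicontinuous on bounded sets. Given a compact $K$ and $\delta>0$, cover $K$ by finitely many balls with centers in $\bigcup_kE_k$, so small that each of these polynomials differs by at most $\delta$ from its value at the center. At the centers $P_m=P$ for large $m$, so $|P_m-P|\le2\delta$ on $K$ for large $m$.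

**Step 2: norms at most $\|P\|$.** By (15), $\limsup\|P_m\|\le\|P\|$. Multiply $P_m$ by $\min(1,\|P\|/\|P_m\|)$ (by $1$ if $P_m=0$). The new norms are at most $\|P\|$, and the factors tend to $1$, so uniform convergence on compact sets is preserved. For $P=0$ there is nothing to do. Conversely, pointwise convergence always gives $\|P\|\le\liminf\|P_m\|$, so no constant smaller than $1$ is possible.

**Step 3: the formula for $\pi_{n,s}$.** Given $z$, choose by Hahn–Banach a functional $\ell$ with $\|\ell\|\le1$ and $\ell(z)=\pi_{n,s}(z)$. By Lemma 3(i) it is given by a polynomial $P$ with $\|P\|\le1$. The normalized $P_m$ are of finite type with norm at most $1$, and $\langle P_m,z\rangle\to\langle P,z\rangle=\pi_{n,s}(z)$ by Lemma 4. This gives "$\le$" in the formula; "$\ge$" is clear from $\|\ell\|=\|P\|$.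

**Part 2.** Let $T$ be an $n$-linear form, not necessarily symmetric, with $\|T\|=1$ (the case $T=0$ is trivial and the general case follows by scaling). For $m\ge\max(n,2)$ let $U_m$ be given by Proposition 12 and put $T_m=T(U_m\cdot,\dots,U_m\cdot)$. These forms are of finite type, $T_m=T$ on $E_{m-1}^n$, and
$$|T_m(x_1,\dots,x_n)|\le|T(x_1^\sharp,\dots,x_n^\sharp)|+\tfrac1m\le\big(1+\tfrac1m\big)^n+\tfrac1m\qquad(\|x_i\|\le1).$$
Norm-bounded families of $n$-linear forms are equicontinuous on bounded sets (change one argument at a time). So, as in Part 1, multiplying $T_m$ by $\min(1,1/\|T_m\|)$ (by $1$ if $T_m=0$) gives finite type forms of norm at most $\|T\|$ that converge to $T$ uniformly on compact sets, and the constant $1$ is optimal for the same reason.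

Now let $z\in\tilde\otimes_\pi^nE$ be mapped to $0$ in $\tilde\otimes_\varepsilon^nE$. Recall that $(\tilde\otimes_\pi^nE)'$ is the space of continuous $n$-linear forms, with equal norms, and that the injective norm is the supremum of $|(\varphi_1\otimes\cdots\otimes\varphi_n)(\cdot)|$ over $\|\varphi_i\|\le1$. The functionals given by the $T_m$ are continuous for the injective norm, hence vanish at $z$. They are bounded, and on the total set of elementary tensors with entries in $\bigcup_kE_k$ they eventually agree with the functional given by $T$. So $\langle T,z\rangle=\lim\langle T_m,z\rangle=0$ for all $T$, and $z=0$.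

**Part 3.** Let $\mathbb K=\mathbb C$, let $f=\sum_nP_n\in H(E)$ be the Taylor series at $0$, let $K\subset E$ be compact and let $\tilde K=\{\lambda x:|\lambda|\le1,\ x\in K\}$, which is compact as a continuous image of a compact set. For $x\in K$ the function $\lambda\mapsto f(\lambda x)$ is entire with Taylor coefficients $P_n(x)$. So $f(x)=\sum_nP_n(x)$, and Cauchy's estimates on $|\lambda|=2$ give
$$\sup_K|P_n|\le2^{-n}\sup_{2\tilde K}|f|<\infty .$$
Hence the Taylor series converges uniformly on $K$. The term $P_0$ is a constant, and by Part 1 each $P_n$ with $n\ge1$ can be approximated uniformly on $K$ by finite type polynomials. So finite sums of constants and finite type polynomials approximate $f$ uniformly on $K$. $\blacksquare$
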